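# Positive association of cross relations in lexicographic sums over two chains

## 1. Two posets side by side

All posets are finite. A linear extension of a poset $P$ is a linear order on its ground set that contains the order of $P$. Write $E(P)$ for the set of linear extensions and $e(P)=|E(P)|$, with $e(\emptyset)=1$. For a set $Q$ of ordered pairs of elements of $P$, let $E_P[Q]$ be the set of those $L\in E(P)$ with $y<_Lz$ for every $(y,z)\in Q$.

Take two disjoint posets $A$ and $W$, and let $A+W$ be their disjoint sum, with no relations between them. Pick $L\in E(A+W)$ uniformly at random. Suppose we learn that some elements of $A$ came before some elements of $W$. Does this make other statements of the form "$a$ came before $w$" more likely? Such statements say that $A$ tends to lie low and $W$ tends to lie high, so one expects them to support each other.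

By hand: let $A=\{a_1,a_2\}$ be an antichain and $W=\{w\}$. Of the $6$ orders, $3$ have $a_1<w$, $3$ have $a_2<w$, and $2$ have both. So $3\cdot 3\le 2\cdot 6$, as hoped.

For a linear order $L$ put $T(L)=\{(a,w)\in A\times W: a<_Lw\}$, and let $T_{A+W}$ be the random set $T(L)$ for $L$ uniform on $E(A+W)$. A function $F:2^{X}\to\mathbb R$ is **increasing** if $S\subseteq S'$ implies $F(S)\le F(S')$. For example, $F(T)=1[Q\subseteq T]$ is increasing for every fixed $Q$.

The tool is the FKG inequality. A function $\mu:\Gamma\to[0,\infty)$ on a finite distributive lattice is **log-supermodular** (lsm) if $\mu(x)\mu(y)\le\mu(x\vee y)\mu(x\wedge y)$ for all $x,y$. On the lattice of subsets of $\{1,2\}$ the only nontrivial condition is $\mu(\{1\})\mu(\{2\})\le\mu(\{1,2\})\mu(\emptyset)$. So $\mu(D)=|D|!$ is lsm there, since $1\le 2$, while $\mu(D)=|D|+1$ is not, since $4>3$. Keep the second function in mind; it comes back in Section 9. A product of lsm functions is lsm.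

**FKG inequality (Fortuin–Kasteleyn–Ginibre 1971).** Let $\Gamma$ be a finite distributive lattice and $\mu$ lsm on $\Gamma$. If $f,g:\Gamma\to\mathbb R$ are both increasing or both decreasing, then $\sum fg\mu\,\sum\mu\ge\sum f\mu\,\sum g\mu$. If one is increasing and the other decreasing, the inequality is reversed.

Zeros of $\mu$ do no harm, because the support of an lsm function is a sublattice. We often take $\Gamma$ to be a sublattice of a product of chains (that is, closed under coordinatewise maximum and minimum) with $\mu\equiv1$. Such a $\Gamma$ is distributive, so uniform weight is allowed.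

**Lemma 1.** Let $A,W$ be disjoint posets and let $F,G:2^{A\times W}\to\mathbb R$ be increasing. Then
$$\mathbb E[F(T_{A+W})\,G(T_{A+W})]\ge\mathbb E F(T_{A+W})\;\mathbb E G(T_{A+W}).$$

**Proof.** The linear extensions themselves carry no evident lattice structure, so we replace them by integer-valued maps. Let $k=|A|+|W|$; if $k=0$ there is nothing to prove. Let $\Gamma_N=\Gamma_N(A,W)$ be the set of maps $u:A\cup W\to[N]$ whose restrictions $u|_A$ and $u|_W$ are strictly order preserving. Order it by
$$u\preceq v\iff u\ge v\text{ on }A\ \text{ and }\ u\le v\text{ on }W .$$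
The coordinatewise maximum and minimum of two strictly order-preserving maps are strictly order preserving. Hence $\Gamma_N$ is a sublattice of a product of chains, where the chains of the coordinates in $A$ are turned upside down. The set
$$t(u)=\{(a,w)\in A\times W:u(a)<u(w)\}$$
increases with $u$: moving up in $\preceq$ lowers the values on $A$ and raises those on $W$.

Each linear extension of $A+W$ is induced by exactly $\binom Nk$ injective maps $u\in\Gamma_N$, and for these $t(u)=T(L)$. There are at most $\binom k2N^{k-1}$ non-injective maps, whereas $|\Gamma_N|\ge\binom Nk$. So, for $u$ uniform on $\Gamma_N$, the law of $t(u)$ tends to that of $T_{A+W}$ as $N\to\infty$. FKG with uniform weight, applied to the increasing functions $F(t(u))$ and $G(t(u))$, gives the inequality on $\Gamma_N$. Let $N\to\infty$. $\square$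

With $F(T)=1[Q_1\subseteq T]$ and $G(T)=1[Q_2\subseteq T]$ we have $FG=1[Q_1\cup Q_2\subseteq T]$. Multiplying by $e(P)^2$, for $P=A+W$ and $Q_1,Q_2\subseteq A\times W$ we get
$$|E_P[Q_1]|\,|E_P[Q_2]|\le|E_P[Q_1\cup Q_2]|\,|E(P)|.\tag{1}$$

If instead all of $A$ lies below all of $W$, or all of $W$ below all of $A$, then $T(L)$ does not depend on $L$ and (1) is trivial. What changes when $A$ and $W$ are each replaced by a stack of posets, with relations allowed between the stacks?

## 2. Two chains of posets

**Definition (lexicographic sum).** Given a poset $P_0$ on $X_0=\{x_1,\dots,x_n\}$ and posets $S_1,\dots,S_n$, the lexicographic sum $\sum_{P_0}S_i$ is obtained by taking disjoint copies of the $S_i$, each with its own order, and adding all relations $u<v$ with $u\in S_i$, $v\in S_j$ and $x_i<x_j$ in $P_0$.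

For example, let $P_0$ have elements $x_1,x_2,x_3$ and the single relation $x_1<x_2$. Let $S_1,S_2$ be singletons $\{a\},\{y\}$ and let $S_3=\{z,w\}$ be an antichain. The sum is the chain $a<y$ next to the antichain $\{z,w\}$. It has $4!/2=12$ linear extensions. We call it the *small example*.

**Theorem 1.** Let $P_0$ be a poset whose ground set is the disjoint union of two chains $Y_0=\{x_1,\dots,x_m\}$ and $Z_0=\{x_{m+1},\dots,x_n\}$, possibly with relations between $Y_0$ and $Z_0$. Let $S_1,\dots,S_n$ be any finite posets, let $Y$ be the union of the ground sets of $S_1,\dots,S_m$ and $Z$ the union of the ground sets of $S_{m+1},\dots,S_n$, and let $P=\sum_{P_0}S_i$. Then (1) holds for all $Q_1,Q_2\subseteq Y\times Z$.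

This is stated as a conjecture in "A Combinatorial Approach To Correlation Inequalities" (http://posets.tcs.uj.edu.pl/archive/attachements/Papers/117-DM-Correlation.pdf). When $Y_0$ and $Z_0$ have one element each, it is Shepp's theorem, which we have just proved. When every $S_i$ is a singleton, it is a theorem of Graham, Yao and Yao. That case also has a short proof.

**Proof when all $S_i$ are singletons.** Let $y_1<\dots<y_p$ and $z_1<\dots<z_q$ be the two chains. A linear extension $L$ is determined by the numbers $c_i=|\{j:z_j<_Ly_i\}|$. Here $0\le c_1\le\dots\le c_p\le q$, and $z_j<_Ly_i$ iff $c_i\ge j$. Without cross relations every such sequence occurs. A cross relation $y_i<z_j$ means $c_i\le j-1$, and $z_j<y_i$ means $c_i\ge j$. These are bounds on single coordinates, so the admissible sequences are closed under coordinatewise maximum and minimum. The set $T(L)=\{(y_i,z_j):c_i<j\}$ decreases as $c$ increases. FKG with uniform weight, applied to two decreasing functions, gives (1). $\square$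

For the general case it is convenient to forget $P_0$ and speak of blocks. Write $R\oplus S$ for the linear sum (all of $R$ below all of $S$) and $P|_V$ for the induced poset on $V$.

**Definition (instance).** An instance is a poset $P$ on $Y\sqcup Z$ with
$$P|_Y=A_1\oplus\dots\oplus A_p,\qquad P|_Z=B_1\oplus\dots\oplus B_q,$$
all blocks nonempty, such that for all $i,j$ either $A_i<B_j$ (all relations), or $B_j<A_i$ (all relations), or there is no relation between $A_i$ and $B_j$.

After deleting empty summands, which changes nothing, these are exactly the posets of Theorem 1. The small example is an instance with $A_1=\{a\}$, $A_2=\{y\}$, $B_1=\{z,w\}$. If $P$ is an instance and $V\subseteq Y\cup Z$, then $P|_V$ is an instance: intersect the blocks with $V$ and delete the empty ones.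

## 3. Where the two short proofs stop

Each of the two special cases was one application of FKG. Let us try to extend each proof.

**Maps to $[N]$.** Use all strictly order-preserving maps $u:P\to[N]$, with the order $\preceq$ that reverses the coordinates in $Y$; this is what makes $t(u)$ increasing. A cross relation ruins the lattice. Suppose $y<z$ in $P$, and let $(u(y),u(z))=(1,2)$ and $(v(y),v(z))=(3,4)$. The meet of $u$ and $v$ takes the maximum on $Y$ and the minimum on $Z$, so it has the values $(3,2)$ and violates $y<z$. A relation $z<y$ destroys joins in the same way.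

**Words.** Cross relations are harmless for words in the letters $Y,Z$, as the singleton case shows. So condition on the word of $L$ and use the lattice of words. Now the conditional law is the problem. In the example $A=\{a_1,a_2\}$, $W=\{w\}$, given the word $YZY$, the set $T$ is $\{(a_1,w)\}$ or $\{(a_2,w)\}$ with probability $\frac12$ each. The two events have conditional probability $\frac12$ each and never occur together. Conditioning on the word creates negative correlation.

So Shepp's proof wants a block to move freely against the elements of the other side, while cross relations want to be handled by cutting $L$ at certain places.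

**Remark (both chains are needed).** Any proof must use that $Y_0$ and $Z_0$ are both chains. Take $z_1<z_2$, an antichain $\{y_1,y_2\}$, and cross relations $y_1<z_2$, $z_1<y_2$. The linear extensions are
$$y_1z_1z_2y_2,\quad y_1z_1y_2z_2,\quad z_1y_1y_2z_2,\quad z_1y_1z_2y_2,\quad z_1y_2y_1z_2.$$
For $Q_1=\{(y_1,z_1)\}$ and $Q_2=\{(y_2,z_2)\}$ we get $|E_P[Q_1]|=2$, $|E_P[Q_2]|=3$, $|E_P[Q_1\cup Q_2]|=1$, and $2\cdot3>1\cdot5$.

## 4. A statement strong enough for induction

For a linear order $L$ on a subset of $Y\cup Z$ put $T(L)=\{(y,z):y\in Y,\ z\in Z,\ y<_Lz\}$, and let $T_P=T(L)$ with $L$ uniform on $E(P)$.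

**Theorem 2.** For every instance $P$ the following hold.

* **PA**: $\mathbb E[F(T_P)G(T_P)]\ge\mathbb EF(T_P)\,\mathbb EG(T_P)$ for all increasing $F,G:2^{Y\times Z}\to\mathbb R$.
* **M$_Y$**: if $a\in Y$ is minimal in $P$, then $\mathbb EF(T_P)\le\mathbb EF\big((\{a\}\times Z)\cup T_{P-a}\big)$ for all increasing $F$.
* **M$_Z$**: if $z\in Z$ is minimal in $P$, then $\mathbb EF(T_P)\ge\mathbb EF(T_{P-z})$ for all increasing $F$.

The last two statements have a plain meaning. The linear extensions of $P$ that start with $a$ are those of $P-a$ with $a$ put in front, so $(\{a\}\times Z)\cup T_{P-a}$ is $T_P$ conditioned on $a$ being the first element. M$_Y$ says that this conditioning makes $T$ stochastically larger. Likewise, conditioning on $z$ being first makes $T$ smaller. For $P=\{a\}+\{z\}$, the set $T_P$ is $\{(a,z)\}$ or $\emptyset$ with probability $\frac12$ each; it becomes $\{(a,z)\}$ if $a$ is put first, and $\emptyset$ if $z$ is put first.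

Theorem 1 follows from PA exactly as (1) followed from Lemma 1. We prove Theorem 2 by induction on $p+q$. In the step, PA for smaller instances lets us average over the later part of $L$; the result of averaging must again be monotone, and this is what M$_Z$ will supply.

**Exchanging $Y$ and $Z$.** This paragraph shows that M$_Z$ need not be proved separately. Let $\tilde P$ be $P$, with the same order, but with the roles of $Y$ and $Z$ exchanged. It is an instance with the same number $p+q$ of blocks. For $S\subseteq Y\times Z$ let $S^c=\{(z,y)\in Z\times Y:(y,z)\notin S\}$ be the transposed complement, and use the same notation for the inverse operation. Then $T_{\tilde P}=T_P^c$. If $F$ is increasing on $2^{Y\times Z}$, then $\tilde F(R)=-F(R^c)$ is increasing on $2^{Z\times Y}$, and every increasing function on $2^{Z\times Y}$ arises in this way. Since $\tilde F(T_P^c)=-F(T_P)$, PA for $\tilde P$ is the same as PA for $P$. Now let $z\in Z$ be minimal in $P$. M$_Y$ for $\tilde P$ and the element $z$ says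
$$\mathbb E\tilde F(T_P^c)\le\mathbb E\tilde F\big((\{z\}\times Y)\cup R\big),$$
where $R$ is the transposed complement of $T_{P-z}$ inside $(Z-z)\times Y$. A pair $(y,z')$ belongs to the transposed complement of $(\{z\}\times Y)\cup R$ iff $z'\ne z$ and $(z',y)\notin R$, that is, iff $(y,z')\in T_{P-z}$. So the inequality reads $-\mathbb EF(T_P)\le-\mathbb EF(T_{P-z})$, which is M$_Z$ for $P$.

Hence it suffices to prove PA and M$_Y$ for every instance with $p+q$ blocks, assuming all of Theorem 2 for instances with fewer blocks.

## 5. Deleting one element when there are only two blocks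

M$_Y$ and its relatives must be available at least for two free blocks. The proof is Shepp's lattice again, with a weight that counts extensions of a map by one value.

**Lemma 2.** Let $A,W$ be disjoint posets and $F:2^{A\times W}\to\mathbb R$ increasing.

(a) If $w$ is maximal in $W$, then $\mathbb EF(T_{A+W})\le\mathbb EF\big(T_{A+(W-w)}\cup(A\times\{w\})\big)$.

(b) If $a$ is minimal in $A$, then $\mathbb EF(T_{A+W})\le\mathbb EF\big(T_{(A-a)+W}\cup(\{a\}\times W)\big)$.

**Proof of (a).** Let $N\ge|A|+|W|$ and $\Gamma'_N=\Gamma_N(A,W-w)$. Since $w$ is maximal in $W$, the number of ways to extend $u'\in\Gamma'_N$ to an element of $\Gamma_N(A,W)$ is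
$$h(u')=N-\max\{u'(w'):w'<w\},$$
or $N$ if no $w'<w$ exists. Moving up in $\preceq$ raises the values on $W-w$, so $h$ is decreasing. Put $f(u')=F\big(t(u')\cup(A\times\{w\})\big)$, which is increasing. If $u$ extends $u'$, then $t(u)\subseteq t(u')\cup(A\times\{w\})$, so $F(t(u))\le f(u')$. Summing over all $u$, grouped by their restrictions $u'$, and then applying FKG with uniform weight on $\Gamma'_N$ to the increasing $f$ and the decreasing $h$,
$$\mathbb E_{\Gamma_N(A,W)}F(t(u))\le\frac{\mathbb E_{\Gamma'_N}[fh]}{\mathbb E_{\Gamma'_N}[h]}\le\mathbb E_{\Gamma'_N}[f].$$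
Let $N\to\infty$ and use the convergence of laws from the proof of Lemma 1, on both sides.

**Proof of (b).** Use $\Gamma_N(A-a,W)$. The number of extensions of $u'$ is $\min\{u'(a'):a'>a\}-1$, or $N$ if no $a'>a$ exists. Moving up in $\preceq$ lowers the values on $A-a$, so this is again decreasing. With $f(u')=F\big(t(u')\cup(\{a\}\times W)\big)$, which is increasing and bounds $F(t(u))$ for every extension $u$, the same computation applies. $\square$

## 6. Instances with a single $Y$-block

If $Y$ or $Z$ is empty, all the sets $T$ are empty and Theorem 2 is trivial. So let $p,q\ge1$. Put $n=|A_1|$, and let $Z_{\min},Z^f,Z_{\rm top}$ be the unions of the blocks $B_j$ that are below, incomparable to, and above $A_1$, respectively. If $B_j<A_1$, then all earlier $B$-blocks are below $A_1$ too; if $B_j>A_1$, then all later ones are above. Hence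
$$P|_Z=Z_{\min}\oplus Z^f\oplus Z_{\rm top}.$$

**Case $p=1$.** Here $P=Z_{\min}\oplus(A_1+Z^f)\oplus Z_{\rm top}$, so in law
$$T_P=(A_1\times Z_{\rm top})\cup T_{A_1+Z^f}.$$
PA is Lemma 1 applied to $S\mapsto F((A_1\times Z_{\rm top})\cup S)$ and the same for $G$. For M$_Y$, let $a\in A_1$ be minimal in $P$. Then $Z_{\min}=\emptyset$, and in law $T_{P-a}=((A_1-a)\times Z_{\rm top})\cup T_{(A_1-a)+Z^f}$. Therefore
$$(\{a\}\times Z)\cup T_{P-a}=(A_1\times Z_{\rm top})\cup(\{a\}\times Z^f)\cup T_{(A_1-a)+Z^f}$$
in law, and M$_Y$ is Lemma 2(b) for $A_1$ and $Z^f$.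

From now on $p\ge2$, and $Y'=A_2\cup\dots\cup A_p\ne\emptyset$.

## 7. Two ways to cut a linear extension after $A_1$

We want to split $L$ into a part that contains $A_1$ and a part that contains $Y'$. A downset of a poset is a subset closed under going down. Let $Z_{\max}$ be the union of the $B_j$ that are not above any $A_i$ with $i\ge2$. If $B_j$ is above some such $A_i$, so are all later $B$-blocks; hence $Z_{\max}$ is a downset of $Z$. Also $Z_{\min}\subseteq Z_{\max}$, since $B_j<A_1$ and $A_i<B_j$ with $i\ge2$ would contradict $A_1<A_i$. Put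
$$\mathcal C=\{C\text{ downset of }Z:\ Z_{\min}\subseteq C\subseteq Z_{\max}\},$$
a distributive lattice under $\cup,\cap$. For $C\subseteq Z$,
$$C\in\mathcal C\iff A_1\cup C\text{ is a downset of }P.$$
Indeed, the elements of $Z$ below $A_1$ form $Z_{\min}$; the elements of $Z$ below $C$ lie in $C$ iff $C$ is a downset of $Z$; and no element of $Y'$ lies below an element of $C$ iff $C\subseteq Z_{\max}$.

For $C\in\mathcal C$ let $U(C)=P|_{Y'\cup(Z\setminus C)}$. This is an instance with $p-1$ $Y$-blocks and at most $q$ $Z$-blocks, so Theorem 2 holds for it by induction. For $L\in E(P)$ put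

* $C^-(L)=\{z\in Z:z<_L\text{ the last element of }A_1\}$,
* $C^+(L)=\{z\in Z:z<_L\text{ the first element of }Y'\}$,
* $T_1(L)=T(L)\cap(A_1\times Z)$.

As $A_1<Y'$, no element of $Y'$ precedes the last element of $A_1$, and all of $A_1$ precedes the first element of $Y'$. So $A_1\cup C^\pm(L)$ are initial segments of $L$, hence downsets of $P$, and $C^\pm(L)\in\mathcal C$. Conversely, placing a linear extension of $U(C)$ after one of $P|_{A_1\cup C}$ gives a linear extension of $P$. This yields two bijections.

**(B1)** $L\leftrightarrow(C,L_1,L_2)$ with $C=C^-(L)\in\mathcal C$, where $L_1\in E(P|_{A_1\cup C})$ has its *last element in $A_1$*, and $L_2\in E(U(C))$ is arbitrary.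

**(B2)** $L\leftrightarrow(C,L_1,L_2)$ with $C=C^+(L)\in\mathcal C$, where $L_1\in E(P|_{A_1\cup C})$ is arbitrary, and $L_2\in E(U(C))$ has its *first element in $Y'$*.

In the small example, $L=zawy$ has $C^-=\{z\}$, $C^+=\{z,w\}$ and $T_1=T=\{(a,w)\}$.

Each cut alone has one bad half. In (B1) the upper half is an unrestricted instance, ready for induction, but the lower half is spoiled. If $A_1=\{a_1,a_2\}$ is an antichain and $C=\{z\}$ is incomparable to it, the admissible $L_1$ are $za_1a_2,\ za_2a_1,\ a_1za_2,\ a_2za_1$. Here $a_1<z$ and $a_2<z$ have probability $\frac14$ each and never occur together. In (B2) the lower half is unrestricted, as in Lemma 1, but the upper half is spoiled. If $Y'=\{y_1,y_2\}$ is an antichain block and $Z\setminus C=\{z\}$ is free, the admissible $L_2$ are $y_1y_2z,\ y_2y_1z,\ y_1zy_2,\ y_2zy_1$; the events $y_1<z$ and $y_2<z$ have probability $\frac34$ each and $\frac12<\frac9{16}$ jointly.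

The way out is to use both cuts, each for its good half. First use (B1) to average over the upper half. This replaces $F(T_P)$ by a function of $T_1$ alone. Then forget (B1) and study the law of $T_1$ through (B2).

## 8. Averaging with the first cut, conditioning with the second

**Step 1: average over the upper half.** The goal is to replace $F(T_P)$ by a function of $T_1$. For $t\subseteq A_1\times Z$ let
$$c(t)=\{z\in Z:A_1\times\{z\}\not\subseteq t\}.$$
Some element of $A_1$ comes after $z$ iff $z$ precedes the last element of $A_1$, so $C^-(L)=c(T_1(L))$. With $(C,L_1,L_2)$ as in (B1),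
$$T(L)=T_1(L)\cup T(L_2),$$
because the elements of $Y'$ come after those of $C$, and so form no pairs of $T(L)$ with them. Here $T_1$ is determined by $(C,L_1)$, since all of $A_1$ precedes $Z\setminus C$. Given $(C,L_1)$, the order $L_2$ is uniform on $E(U(C))$. Put
$$\mathcal T=\{t\subseteq A_1\times Z:c(t)\in\mathcal C\},\qquad k_F(t)=\mathbb EF\big(t\cup T_{U(c(t))}\big)\quad(t\in\mathcal T).$$
Then $\mathbb E[F(T_P)\mid C,L_1]=k_F(T_1)$. PA for $U(C)$, applied to the increasing functions $F(T_1\cup\cdot)$ and $G(T_1\cup\cdot)$, gives $\mathbb E[F(T_P)G(T_P)\mid C,L_1]\ge k_F(T_1)k_G(T_1)$. Taking expectations,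
$$\mathbb EF(T_P)=\mathbb Ek_F(T_1),\qquad\mathbb E[F(T_P)G(T_P)]\ge\mathbb E[k_F(T_1)k_G(T_1)].\tag{2}$$

In the small example with $F(T)=1[(y,z)\in T]$, the poset $U(C)$ consists of $y$ and $Z\setminus C$ without relations. So $k_F(t)=\frac12$ if $(a,z)\in t$, and $k_F(t)=0$ otherwise.

**Step 2: $k_F$ is increasing on $\mathcal T$.** This is where M$_Z$ is needed: enlarging $t$ shrinks $c(t)$, which changes the upper poset. Let $t\subseteq t'$ in $\mathcal T$, so $c(t')\subseteq c(t)$. Start with $C_0=c(t')$ and repeatedly add a minimal element of $c(t)\setminus C_i$, to get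
$$c(t')=C_0\subset C_1\subset\dots\subset C_r=c(t),\qquad C_{i+1}=C_i\cup\{z_i\}.$$
Since $c(t)$ is a downset of $Z$, $z_i$ is even minimal in $Z\setminus C_i$; so every $C_i$ is a downset of $Z$, and it lies in $\mathcal C$ because it lies between two members of $\mathcal C$. As $z_i\in Z_{\max}$, it is above no element of $Y'$. Hence $z_i$ is minimal in $U(C_i)$, and $U(C_{i+1})=U(C_i)-z_i$. By M$_Z$ for $U(C_i)$, applied to $F(t\cup\cdot)$,
$$\mathbb EF\big(t\cup T_{U(C_{i+1})}\big)\le\mathbb EF\big(t\cup T_{U(C_i)}\big).$$
Chaining these inequalities, and then using that $F$ is increasing,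
$$k_F(t)=\mathbb EF\big(t\cup T_{U(c(t))}\big)\le\mathbb EF\big(t\cup T_{U(c(t'))}\big)\le\mathbb EF\big(t'\cup T_{U(c(t'))}\big)=k_F(t').$$

Lemmas 1 and 2 ask for functions on all subsets, so extend $k_F$ to $2^{A_1\times Z}$ by $t\mapsto\max\{k_F(s):s\in\mathcal T,\ s\subseteq t\}$, or $\min_{\mathcal T}k_F$ if there is no such $s$. The extension is increasing, it agrees with $k_F$ on $\mathcal T$ by monotonicity, and $T_1$ takes all its values in $\mathcal T$.

**Step 3: the law of $T_1$ given $C^+$.** Now use (B2). For $C\in\mathcal C$,
$$P|_{A_1\cup C}=Z_{\min}\oplus\big(A_1+(C\cap Z^f)\big)\oplus(C\cap Z_{\rm top}).$$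
Given $C^+=C$, the order $L_1$ is uniform on $E(P|_{A_1\cup C})$, and all of $A_1$ precedes $Z\setminus C$. Since $Z_{\min}\subseteq C$, we have $(Z\setminus C)\cup(C\cap Z_{\rm top})=Z_{\rm top}\cup(Z^f\setminus C)$. So, given $C^+=C$, in law
$$T_1=\Big(A_1\times\big(Z_{\rm top}\cup(Z^f\setminus C)\big)\Big)\cup T_{A_1+(C\cap Z^f)}.\tag{3}$$
Some $C\in\mathcal C$ may have probability $0$ as a value of $C^+$. We take (3) as the definition of the conditional law for every $C\in\mathcal C$, and let $\lambda_F(C)$ be the expectation of $k_F(T_1)$ under it.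

**Step 4: $\lambda_F$ is decreasing on $\mathcal C$.** Any two comparable members of $\mathcal C$ are joined by a chain of one-element steps, as in Step 2. So compare $C$ with $C\cup\{z\}$, both in $\mathcal C$, where $z$ is minimal in $Z\setminus C$. As $Z_{\min}\subseteq C$, $z\notin Z_{\min}$. If $z\in Z_{\rm top}$, then $C\cap Z^f$ does not change, and neither does the law (3). If $z\in Z^f$, put $W=(C\cup\{z\})\cap Z^f$. Since $C$ is a downset not containing $z$, the element $z$ is maximal in $W$. Apply Lemma 2(a) to $A_1$, $W$, $w=z$ and the increasing function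
$$S\mapsto k_F\Big(S\cup\big(A_1\times(Z_{\rm top}\cup(Z^f\setminus(C\cup\{z\})))\big)\Big).$$
The left side is $\lambda_F(C\cup\{z\})$ and the right side is $\lambda_F(C)$. So $\lambda_F(C\cup\{z\})\le\lambda_F(C)$.

**Step 5: the law of $C^+$.** Let $\pi(C)=\Pr(C^+=C)$. We claim
$$\pi(C)\ \propto\ e(C)\,\binom{n+|C\cap Z^f|}{n}\,e(Z\setminus C)\,R(C),\tag{4}$$
where $R(C)$ is the number of words in the letters $Y,Z$ (interleavings of $Y'$ and $Z\setminus C$) that start with $Y$ and respect the cross relations of $U(C)$. Here $e(C)$ means $e(P|_C)$, and similarly for other subsets.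

By (B2), $\pi(C)$ is proportional to $e(P|_{A_1\cup C})$ times the number of $L_2\in E(U(C))$ with first element in $Y'$. From the linear sum above (3),
$$e(P|_{A_1\cup C})=e(Z_{\min})\,e(A_1)\,e(C\cap Z^f)\binom{n+|C\cap Z^f|}{n}e(C\cap Z_{\rm top})=e(A_1)\,e(C)\binom{n+|C\cap Z^f|}{n},$$
and $e(A_1)$ does not depend on $C$. For the other factor, recall that cross relations are relations between whole blocks. The elements of a $Y$-block occupy a fixed range among the letters $Y$ of the word, and likewise for $Z$-blocks. So whether the cross relations hold depends only on the word and the block sizes. A linear extension of an instance is therefore a triple (linear extension of the $Y$-part, linear extension of the $Z$-part, admissible word). The number of admissible $L_2$ is $e(Y')\,e(Z\setminus C)\,R(C)$, which proves (4).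

In the small example $\mathcal C$ consists of all subsets of $\{z,w\}$ and $R(C)=1$ always. The weights in (4) are $2$ for $\emptyset$, $2$ for $\{z\}$, $2$ for $\{w\}$ and $2\cdot3=6$ for $\{z,w\}$. They add up to $12=e(P)$, and $2\cdot2\le2\cdot6$, so $\pi$ is lsm here.

If $\pi$ is lsm in general, then FKG on $\mathcal C$ with the decreasing functions $\lambda_F,\lambda_G$ will finish PA. The next section proves this.

## 9. Log-supermodularity of the cut

The binomial factor in (4) is dangerous: for $n=1$ and $C\subseteq Z^f$ it is $|C|+1$, which is not lsm, as we saw in Section 1. It has to be compensated by the factors $e(C)$ and $e(Z\setminus C)$. The following inequality says how much they can give away.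

**Lemma 3 (Fishburn's inequality).** If $D,E$ are downsets of a poset $S$, then
$$\frac{e(D)}{|D|!}\cdot\frac{e(E)}{|E|!}\le\frac{e(D\cup E)}{|D\cup E|!}\cdot\frac{e(D\cap E)}{|D\cap E|!}.$$
By duality the same holds for upsets.

**Proof.** Read $e(I)/|I|!$ as the probability that random labels respect the order. Let $u:D\cup E\to[N]$ have i.i.d. uniform values, and let $O_I$ be the event that $u|_I$ is strictly order preserving. As $N\to\infty$ ties become negligible, so $\Pr(O_I)\to e(I)/|I|!$. Put $K=D\cap E$.

Every relation $x<y$ in $D\cup E$ lies inside $D$ or inside $E$: if $y\in D$ then $x\in D$, and the same for $E$. So $O_{D\cup E}=O_D\cap O_E$. Condition on $w=u|_K$, assumed strictly order preserving. As $K$ is a downset, a relation $x<y$ of $D$ not inside $K$ has $y\in D\setminus E$ and $x\in K\cup(D\setminus E)$. So raising the values $w$ only makes $O_D$ harder, and $\varphi(w)=\Pr(O_D\mid w)$ is decreasing. Likewise $\psi(w)=\Pr(O_E\mid w)$ is decreasing. Given $w$, the event $O_D$ depends on the labels of $D\setminus E$ and $O_E$ on those of $E\setminus D$; these sets are disjoint,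 so $\Pr(O_D\cap O_E\mid w)=\varphi(w)\psi(w)$.

Given $O_K$, $w$ is uniform on the strictly order-preserving maps $K\to[N]$, which form a sublattice of $[N]^K$ (nonempty for large $N$). FKG with uniform weight gives
$$\Pr(O_{D\cup E}\mid O_K)\ge\Pr(O_D\mid O_K)\,\Pr(O_E\mid O_K).$$
Multiply by $\Pr(O_K)^2$, note that $O_D,O_E,O_{D\cup E}\subseteq O_K$, and let $N\to\infty$. $\square$

So $D\mapsto e(D)/|D|!$ is lsm on downsets, and each factor $e(\cdot)$ leaves a spare factorial. For factors that depend only on $|D|$ we need a one-variable notion.

**Definition (log-convex).** A nonnegative sequence $(a_k)_{0\le k\le b}$ is log-convex if $a_ka_l\le a_{k-r}a_{l+r}$ whenever $k\le l$, $r\ge0$ and all indices are in range.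

For example, $a_k=k!$ is log-convex, by (i) below, and $a_k=k+1$ is not (for $b\ge2$), since $a_1^2=4>3=a_0a_2$. We use the following facts.

(i) *A positive sequence with nondecreasing ratios $a_{k+1}/a_k$, equivalently with $a_k^2\le a_{k-1}a_{k+1}$ for $0<k<b$, is log-convex.* For $k\le l$, compare $a_{l+r}/a_l=\prod_{i=0}^{r-1}a_{l+i+1}/a_{l+i}$ with $a_k/a_{k-r}=\prod_{i=0}^{r-1}a_{k-r+i+1}/a_{k-r+i}$ factor by factor; as $k-r+i\le l+i$, the first product is at least the second.

(ii) *Log-convexity is invariant under $k\mapsto b-k$*, because the defining inequality for the indices $b-l\le b-k$ is the reversed one for $k\le l$.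

(iii) *A sum of positive log-convex sequences is log-convex*, since by Cauchy–Schwarz
$$\sum_ia^{(i)}_k\le\sum_i\sqrt{a^{(i)}_{k-1}a^{(i)}_{k+1}}\le\sqrt{\sum_ia^{(i)}_{k-1}\,\sum_ia^{(i)}_{k+1}}\qquad(0<k<b),$$
and then (i) applies.

(iv) *If $(a_k)$ is log-convex, then $D\mapsto a_{|D|}$ is lsm.* For $|D|\le|D'|$ take $k=|D|$, $l=|D'|$, $r=|D|-|D\cap D'|$. Then $k-r=|D\cap D'|$ and $l+r=|D\cup D'|$.

**Lemma 4.** $\pi$ is log-supermodular on $\mathcal C$.

**Proof.** *Reduction to one block.* The aim is to show that two cuts can only be incomparable inside a single block; this uses that $Z_0$ is a chain. For comparable $C,C'$ the lsm inequality is an equality, so let $C,C'\in\mathcal C$ be incomparable, $z\in C\setminus C'$ and $z'\in C'\setminus C$. If $z$ and $z'$ were in different blocks, then $z<z'$ or $z'<z$. In the first case $z'\in C'$ forces $z\in C'$, a contradiction; the second case is symmetric. So all elements of $C\setminus C'$ and of $C'\setminus C$ lie in one block $B_j$. As $z\in C\cap B_j$, the set $C$ contains $B_{<j}=B_1\cup\dots\cup B_{j-1}$. As $z'\in B_j\setminus C$,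 it contains nothing of $B_{>j}=B_{j+1}\cup\dots\cup B_q$. The same holds for $C'$. So
$$C=B_{<j}\cup D,\qquad C'=B_{<j}\cup D'$$
with $D,D'$ downsets of $B_j$. Since $Z_{\min}$ and $Z_{\max}$ are unions of blocks, $z\in Z_{\max}$ gives $B_j\subseteq Z_{\max}$, and $z'\notin C\supseteq Z_{\min}$ gives $B_j\cap Z_{\min}=\emptyset$. Because $Z_{\min}$ and $Z_{\max}$ are also downsets of $Z$, it follows that $Z_{\min}\subseteq B_{<j}$ and $B_{<j}\cup B_j\subseteq Z_{\max}$, so $B_{<j}\cup D\in\mathcal C$ for every downset $D$ of $B_j$. It remains to show that $D\mapsto\pi(B_{<j}\cup D)$ is lsm on the downsets of $B_j$.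

*Distributing the factorials.* Let $b=|B_j|$ and $d=|D|$. In (4), $e(C)=e(B_{<j})e(D)$ and $e(Z\setminus C)=e(B_j\setminus D)e(B_{>j})$. So, up to a factor independent of $D$,
$$\pi(B_{<j}\cup D)\ \propto\ \frac{e(D)}{d!}\cdot\frac{e(B_j\setminus D)}{(b-d)!}\cdot\big[d!\,\beta(d)\big]\cdot\big[(b-d)!\,\rho(b-d)\big],$$
where $\beta(d)=\binom{n+|C\cap Z^f|}{n}$ and $\rho(b-d)=R(C)$ for $C=B_{<j}\cup D$; both depend only on $d$. The first factor is lsm in $D$ by Lemma 3, and the second by Lemma 3 for the upsets $B_j\setminus D$ (taking complements swaps unions and intersections, which does not affect the inequality). By (ii) and (iv) it remains to show that the sequences $d!\,\beta(d)$ and $m!\,\rho(m)$, for $0\le d,m\le b$, are log-convex.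

*The sequence $d!\,\beta(d)$.* Since $B_j\cap Z_{\min}=\emptyset$, either $B_j\subseteq Z_{\rm top}$ or $B_j\subseteq Z^f$. In the first case $Z^f\subseteq B_{<j}$, so $\beta$ is constant, and $d!$ is log-convex because its ratios $d+1$ are nondecreasing. In the second case let $s=|B_{<j}\cap Z^f|$. The positive sequence $d!\binom{n+s+d}{n}$ has ratios
$$(d+1)\cdot\frac{n+s+d+1}{s+d+1}=(n+s+d+1)\cdot\frac{d+1}{d+1+s}.$$
Both factors on the right are nondecreasing in $d$, so the sequence is log-convex by (i).

*The sequence $m!\,\rho(m)$: which words are counted.* Let $m=b-d=|B_j\setminus D|$. The words counted by $R(C)$ have $|Y'|$ letters $Y$ and $m+|B_{>j}|$ letters $Z$, and the first $m$ letters $Z$ represent $B_j\setminus D$. As $B_j\subseteq Z_{\max}$, $B_j$ is above no $A_i$ with $i\ge2$. If $A_i$ is above $B_j$, so are all later $A$-blocks; so the $A_i$ with $i\ge2$ that are not above $B_j$ form an initial part of $Y'$. Let $g$ be its total size. Then the only restriction that cross relations put on the first $m$ letters $Z$ is that they precede the $(g+1)$-st letter $Y$ (if $g<|Y'|$).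

*Cutting the word.* Cut just before the $(m+1)$-st $Z$, the first one of $B_{>j}$; if $B_{>j}=\emptyset$, let the prefix be the whole word. Let $t$ be the number of letters $Y$ in the prefix. As the word starts with $Y$ (and $Y'\neq\emptyset$), $t\ge1$. The restrictions on the letters of $B_{>j}$ only concern the number of letters $Y$ that precede them. So the number $\kappa(t)$ of admissible suffixes depends on $t$ but not on $m$; if $B_{>j}=\emptyset$, then $\kappa(t)=1[t=|Y'|]$. Let $h=\min(t,g)$. An admissible prefix with $m$ letters $Z$ and $t$ letters $Y$ starts with $Y$, and its letters $Z$ precede the $(g+1)$-st $Y$. It is thus a distribution of $m$ letters $Z$ into the $h$ gaps directly after the $1$st, …, $h$-th $Y$. There are $\binom{m+h-1}{m}$ of these, meaning $1[m=0]$ if $h=0$. (For instance, two letters of each kind with no restriction and $B_{>j}=\emptyset$ give $h=2$ and the $\binom32=3$ words $YZZY$, $YZYZ$, $YYZZ$.) Hence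
$$m!\,\rho(m)=\sum_{t=1}^{|Y'|}\kappa(t)\;m!\binom{m+\min(t,g)-1}{m}.$$

*Log-convexity.* If $g=0$, the sequence vanishes for $m>0$. Such a sequence is log-convex: for $k\le l$ with $l>0$ the left side $a_ka_l$ is $0$, and $l=0$ forces $k=r=0$. If $g\ge1$, every $h$ is at least $1$, and each term equals $\kappa(t)(m+h-1)!/(h-1)!$. It is either identically zero or positive with ratios $m+h$, nondecreasing in $m$, so log-convex by (i). By (iii) the sum is log-convex or identically zero. $\square$

The proof of Lemma 4 used only (4) and the block structure of $P$, not the induction hypothesis. So it holds for every instance with $p\ge2$ and $q\ge1$.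

## 10. Positive association when $p\ge2$

We assemble the pieces. By (3), Lemma 1 for $A_1$ and $C\cap Z^f$, applied to the functions $S\mapsto k_F(\cdots\cup S)$ and $S\mapsto k_G(\cdots\cup S)$ with the fixed part of (3) in place of the dots, gives, for every $C$ with $\pi(C)>0$,
$$\mathbb E[k_F(T_1)k_G(T_1)\mid C^+=C]\ge\lambda_F(C)\lambda_G(C).$$
By Step 4, $\lambda_F$ and $\lambda_G$ are decreasing, and by Lemma 4, $\pi$ is lsm. With (2) and FKG on $\mathcal C$,
$$\mathbb E[F(T_P)G(T_P)]\ge\mathbb E[k_F(T_1)k_G(T_1)]\ge\sum_C\pi\lambda_F\lambda_G\ge\Big(\sum_C\pi\lambda_F\Big)\Big(\sum_C\pi\lambda_G\Big)=\mathbb EF(T_P)\,\mathbb EG(T_P).$$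
The last equality holds because $\sum_C\pi\lambda_F=\mathbb Ek_F(T_1)=\mathbb EF(T_P)$, and likewise for $G$. This is PA for $P$.

## 11. Putting a minimal element of $Y$ first when $p\ge2$

It remains to prove M$_Y$ for $P$. Let $a\in Y$ be minimal in $P$. Elements of $Y'$ lie above $A_1$, so $a\in A_1$; and $Z_{\min}=\emptyset$, since $Z_{\min}$ lies below $a$. So $Z=Z^f\cup Z_{\rm top}$ and $\emptyset\in\mathcal C$.

**Case $A_1=\{a\}$.** Here deleting $a$ removes the whole block, and monotonicity of $k_F$ is enough. We have $P-a=U(\emptyset)$. For $t'=\{a\}\times Z$ we have $c(t')=\emptyset$, so $k_F(t')=\mathbb EF\big((\{a\}\times Z)\cup T_{P-a}\big)$. Always $T_1\subseteq t'$, so by Step 2 and (2)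
$$\mathbb EF\big((\{a\}\times Z)\cup T_{P-a}\big)=k_F(t')\ge\mathbb Ek_F(T_1)=\mathbb EF(T_P).$$

**Case $n=|A_1|\ge2$.** Now $\hat P=P-a$ has as many blocks as $P$, so induction does not apply to it. But the two cuts do, and they involve the same upper posets. The instance $\hat P$ has $Y$-blocks $\hat A_1=A_1-a,A_2,\dots,A_p$ and $Z$-blocks $B_1,\dots,B_q$. Cross relations hold between whole blocks, so $Y'$, $Z_{\min}=\emptyset$, $Z^f$, $Z_{\rm top}$, $Z_{\max}$, $\mathcal C$, $U(C)$ and $R(C)$ are the same for $\hat P$ as for $P$. Let $\hat T_1$ be the analogue of $T_1$ for $\hat P$, let $\hat\pi$ be the law of $C^+$ for $\hat P$, and put $T_1^*=\hat T_1\cup(\{a\}\times Z)$.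

*Expressing the right side of M$_Y$.* The row of $a$ is full in $T_1^*$, so
$$c(T_1^*)=\{z:\hat A_1\times\{z\}\not\subseteq\hat T_1\},$$
which is the set $C^-$ for $\hat P$. By (B1) for $\hat P$, $T_{\hat P}$ is $\hat T_1\cup T(L_2)$ with $L_2$ uniform on $E(U(c(T_1^*)))$ given the lower half. Averaging over $L_2$ gives the first equality in
$$\mathbb EF\big((\{a\}\times Z)\cup T_{\hat P}\big)=\mathbb Ek_F(T_1^*)=\sum_C\hat\pi(C)\hat\lambda(C),$$
with the same function $k_F$ as for $P$. The second equality is (B2) for $\hat P$: here $\hat\lambda(C)$ is the expectation of $k_F(T_1^*)$ when $\hat T_1$ has the law (3) with $\hat A_1$ in place of $A_1$, that is, in law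
$$T_1^*=(\{a\}\times Z)\cup\Big(\hat A_1\times\big(Z_{\rm top}\cup(Z^f\setminus C)\big)\Big)\cup T_{\hat A_1+(C\cap Z^f)}.$$

*$\hat\lambda$ is decreasing on $\mathcal C$.* This is Step 4 with $\hat A_1$ in place of $A_1$ and the full row $\{a\}\times Z$ added to the fixed part. For $z\in Z_{\rm top}$ nothing changes, and for $z\in Z^f$ use Lemma 2(a) with $A=\hat A_1$.

*$\lambda_F\le\hat\lambda$ on $\mathcal C$.* Here we compare the two lower halves for a fixed cut. Apply Lemma 2(b) with $A=A_1$, $W=C\cap Z^f$ and the increasing function $S\mapsto k_F\big(S\cup(A_1\times(Z_{\rm top}\cup(Z^f\setminus C)))\big)$. The left side is $\lambda_F(C)$. On the right side the row of $a$ is $\{a\}\times\big((C\cap Z^f)\cup Z_{\rm top}\cup(Z^f\setminus C)\big)=\{a\}\times Z$, because $Z_{\min}=\emptyset$. So the right side is $\hat\lambda(C)$.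

*Comparing $\pi$ and $\hat\pi$.* Finally we compare the two laws of the cut. In (4) only the binomial coefficient differs between $P$ and $\hat P$. With $f=|C\cap Z^f|$,
$$\pi(C)=\mathrm{const}\cdot\hat\pi(C)\,r(C),\qquad r(C)=\binom{n+f}{n}\Big/\binom{n-1+f}{n-1}=\frac{n+f}{n},$$
which is increasing in $C$. By Lemma 4 for $\hat P$, $\hat\pi$ is lsm. FKG for the increasing $r$ and the decreasing $\hat\lambda$ gives
$$\sum_C\pi\hat\lambda=\frac{\sum_C\hat\pi\,r\,\hat\lambda}{\sum_C\hat\pi\,r}\le\sum_C\hat\pi\,\hat\lambda .$$

Altogether,
$$\mathbb EF(T_P)=\sum_C\pi\lambda_F\le\sum_C\pi\hat\lambda\le\sum_C\hat\pi\hat\lambda=\mathbb EF\big((\{a\}\times Z)\cup T_{P-a}\big),$$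
which is M$_Y$ for $P$. By the exchange of $Y$ and $Z$ in Section 4, M$_Z$ follows for all instances with $p+q$ blocks. This completes the induction and proves Theorem 2, and with it Theorem 1. $\blacksquare$
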